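# Stacked blocks and the limit of the Lubell function

## 1. Squeezing chosen levels of a large cube into a small one

Let $m\le n$, write $[n]=\{1,\dots,n\}$, and call $\binom{[n]}{j}$ the level $j$ of $2^{[n]}$. Choose levels $0\le \ell_1<\dots<\ell_v\le n$ with $v\le m+1$. For $1\le a\le v$ put
$$j_a=\max(a-1,\;m-n+\ell_a),\qquad c_a=\ell_a-j_a=\min(\ell_a-a+1,\;n-m). \tag{1}$$
Let $\pi$ be a permutation of $[n]$. For $T\subseteq[m]$ with $|T|=j_a$ define
$$\varphi(T)=\pi\big(T\cup\{m+1,\dots,m+c_a\}\big). \tag{2}$$
So $T$ is padded with the first $c_a$ elements outside $[m]$, and then everything is permuted. Since $|T|+c_a=\ell_a$, the map $\varphi$ sends level $j_a$ of the small cube into level $\ell_a$ of the large one.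

For example, let $n=5$, $m=3$ and take the levels $1,2,4$. Then $(j_1,j_2,j_3)=(0,1,2)$ and $(c_1,c_2,c_3)=(1,1,2)$. With $\pi$ the identity, $\varphi(\emptyset)=\{4\}$, $\varphi(\{x\})=\{x,4\}$ and $\varphi(\{x,y\})=\{x,y,4,5\}$.

We check three properties.

* *The numbers are in range.* Both terms of the maximum in (1) strictly increase with $a$, so $j_1<\dots<j_v$. Also $j_1\ge0$, and $j_a\le m$ because $a-1\le m$ and $\ell_a\le n$. Since $\ell_a-a$ is nondecreasing in $a$, so is $c_a$. Since $\ell_a\ge a-1$, we have $0\le c_a\le n-m$, so the padding exists.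
* *$\varphi$ is injective and preserves inclusion.* Different $a$ give images of different sizes, and for fixed $a$ the set $T$ can be read off from $\varphi(T)$. If $T\subseteq T'$ with $|T|=j_a$, $|T'|=j_{a'}$, then $a\le a'$, so $c_a\le c_{a'}$, and $\varphi(T)\subseteq\varphi(T')$.
* *If $\pi$ is uniformly random, then $\varphi(T)$ is a uniformly random $\ell_a$-set.*

Now for what this is for. For a finite poset $P$ and a family $\mathcal F\subseteq2^{[n]}$:

**Definition (containment).** $\mathcal F$ *contains* $P$ (as a weak, not necessarily induced, subposet) if there is an injection $f:P\to\mathcal F$ such that $x\le y$ in $P$ implies $f(x)\subseteq f(y)$. Otherwise $\mathcal F$ is *$P$-free*.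

"Weak" means that incomparable elements of $P$ may be sent to comparable sets. For example, let $V$ be the poset on $x,y,z$ with $x<y$ and $x<z$ as its only strict relations. The chain $\emptyset\subset\{1\}\subset\{1,2\}$ contains $V$.

**Definition (Lubell function).** $\displaystyle\bar h_n(\mathcal F)=\sum_{F\in\mathcal F}\binom n{|F|}^{-1}$, and $\lambda_n(P)=\max\{\bar h_n(\mathcal F):\mathcal F\subseteq2^{[n]}\text{ is }P\text{-free}\}$. Let $\lambda_n^{(t)}(P)$ be the same maximum over $P$-free families contained in the union of at most $t$ levels.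

A uniformly random full chain $\emptyset\subset\{a_1\}\subset\{a_1,a_2\}\subset\dots\subset[n]$ passes through a given set $F$ with probability $\binom n{|F|}^{-1}$. So $\bar h_n(\mathcal F)$ is the expected number of members of $\mathcal F$ on such a chain. Equivalently, it is the sum over the levels of the proportion of the level that lies in $\mathcal F$.

The question is whether $\lambda_n(P)$ settles down as $n\to\infty$. It is posed as a problem in "Searching for Diamonds", http://www.math.sc.edu/%7Egriggs/EuroComb20110831Katona.pdf: prove that the limiting value $\lambda(P)=\lim_n\lambda_n(P)$ exists for general $P$. Posets are finite and nonempty throughout.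

**Theorem 1.** For every finite poset $P$, $\lim_{n\to\infty}\lambda_n(P)$ exists.

**Theorem 2.** (a) The same holds with $P$ replaced by any nonempty, possibly infinite, collection $\mathcal P$ of finite posets ($\mathcal F$ must be $P$-free for all $P\in\mathcal P$). (b) For every fixed $\theta\in(0,1]$, $\lim_n\lambda_n^{(\lfloor\theta n\rfloor)}(P)=\lambda(P)$; hence $\lambda_n^{(t(n))}(P)\to\lambda(P)$ for some $t(n)=o(n)$. (c) For fixed $t\ge1$, $\lambda_n^{(t)}(P)$ is nonincreasing in $n\ge t-1$, so $\mu_t(P)=\lim_n\lambda_n^{(t)}(P)$ exists, and $\sup_t\mu_t(P)\le\lambda(P)$.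

The map $\varphi$ carries information from dimension $n$ down to dimension $m$. Part (c) follows at once (its last inequality uses Theorem 1).

**Proof of Theorem 2(c).** Let $t-1\le m\le n$, and let $\mathcal F\subseteq 2^{[n]}$ be $P$-free on levels $\ell_1<\dots<\ell_v$ with $v\le t\le m+1$, with $\bar h_n(\mathcal F)=\lambda_n^{(t)}(P)$. Take $\varphi$ as in (2) with $\pi$ uniformly random, and let $\mathcal F'$ be the set of $T$ in the domain of $\varphi$ with $\varphi(T)\in\mathcal F$. If $f$ were a copy of $P$ in $\mathcal F'$, then $\varphi\circ f$ would be one in $\mathcal F$. So $\mathcal F'$ is $P$-free, and it lies on at most $t$ levels. Each $T$ on level $j_a$ belongs to $\mathcal F'$ with probability equal to the proportion of level $\ell_a$ in $\mathcal F$. By linearity $E\,\bar h_m(\mathcal F')=\bar h_n(\mathcal F)$. Some $\pi$ attains at least the mean, so $\lambda_m^{(t)}(P)\ge\lambda_n^{(t)}(P)$. A nonincreasing sequence of nonnegative numbers converges. Finally $\lambda_n^{(t)}\le\lambda_n$ gives $\mu_t(P)\le\lambda(P)$. $\blacksquare$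

## 2. Chains, and the diamond for $n\le3$

If $|P|=1$, only the empty family is $P$-free and $\lambda_n(P)=0$. **From now on $k:=|P|\ge2$.** List $P$ as $x_1,\dots,x_k$ with $x_i<x_j$ only if $i<j$ (a linear extension). Sending $x_i$ to the $i$-th member shows that every chain of $k$ sets contains $P$. Hence
$$\text{a } P\text{-free family contains no chain of } k \text{ members, and } 0\le\lambda_n(P)\le k-1. \tag{3}$$

If $P$ is a chain of $k$ elements, then $k-1$ full levels are $P$-free, so $\lambda_n(P)=k-1$ for $n\ge k-2$. For the poset $V$ above ($k=3$), the two-member family $\{\emptyset,[n]\}$ gives $\lambda_n(V)=2$ for all $n\ge1$.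

Let $P$ be the diamond: a bottom, a top, and two incomparable elements in between, so $k=4$.

* $n=1$: the whole cube has two members, so $\lambda_1=2$.
* $n=2$: the whole cube is a diamond, and any three sets are diamond-free. Leaving out a singleton is cheapest, so $\lambda_2=1+1+\frac12=\frac52$.
* $n=3$: if $\emptyset,[3]\in\mathcal F$, any two further members would complete a diamond, so the value is at most $2+\frac13$, and this is attained. Suppose $\emptyset\in\mathcal F$, $[3]\notin\mathcal F$. The only possible diamonds are $\emptyset,\{a\},\{b\},\{a,b\}$. With $3,2,1,0$ singletons in $\mathcal F$ one may keep at most $0,2,3,3$ pairs, so there are at most $4$ sets in the middle and the value is at most $1+\frac43=\frac73$. The case $[3]\in\mathcal F$, $\emptyset\notin\mathcal F$ is the complement of this one. If neither is in $\mathcal F$, the value is at most $2$. So $\lambda_3=\frac73$.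

The values $2,\frac52,\frac73$ are not monotone. So the monotonicity in Theorem 2(c) does not hold for $\lambda_n$ itself from $n=1$ on, and the limit has to come from an inequality $\lambda_m\ge\lambda_n-\eta$ for suitable pairs $m\ll n$.

## 3. Two reasons why one squeeze is not enough

The natural plan is to take an optimal $\mathcal F\subseteq2^{[n]}$ and squeeze it into $2^{[m]}$. The map (2) accepts at most $m+1$ levels. Does a near-optimal family have to live on few levels?

*The weight can be spread.* Let $P$ be the $2$-chain, so $\lambda_n(P)=1$. Fix $D$, let $n$ be large, and let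
$$\mathcal F_D=\{Z\subseteq[n]:\ |Z|=\lfloor n/2\rfloor+D-|Z\cap[D]|\}.$$
This is an antichain: if $Z\subsetneq Z'$ were both members, then $|Z'\cap[D]|\ge|Z\cap[D]|$ would force $|Z'|\le|Z|$. Its members on level $\lfloor n/2\rfloor+i$ $(0\le i\le D)$ are the sets of that size meeting $[D]$ in $D-i$ elements. For fixed $D$ and $n\to\infty$, their proportion tends to $\binom Di2^{-D}$. So $\bar h_n(\mathcal F_D)\to1$, while each level carries at most $\binom D{\lfloor D/2\rfloor}2^{-D}+o(1)$. Given $m$, choose $D$ so large that $(m+1)\binom D{\lfloor D/2\rfloor}2^{-D}<\frac12$. Then for all large $n$ the family is nearly optimal, but any $m+1$ levels carry less than half of its weight. Here the single squeeze stops working.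

*Hope.* Look at $\mathcal F_D$ inside an interval $[X,Y]=\{Z:X\subseteq Z\subseteq Y\}$ with $X\cap[D]=Y\cap[D]$. All members of $\mathcal F_D$ in it lie on the single level $\lfloor n/2\rfloor+D-|X\cap[D]|$. Passing to a suitable interval removes the spreading.

*But one short interval loses weight.* Let $P$ be the $3$-chain and let $\mathcal F$ consist of two full levels $v_1\ll v_2$. An interval $[X,Y]$ with $|Y|-|X|<v_2-v_1$ sees at most one of them. So several intervals, one above the other, must be placed together into one copy of $2^{[m]}$.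

Two tasks remain: build a stacked version of the squeeze, and show that suitable intervals see $\mathcal F$ on few levels. The first is short.

## 4. Stacking several intervals into one small cube

**Definition (density, allowed levels).** Let $\mathcal F\subseteq2^{[n]}$ and $A\subsetneq B\subseteq[n]$. Let $d_\ell(A,B)$ be the proportion of members of $\mathcal F$ among the sets $Z$ with $A\subseteq Z\subseteq B$, $|Z|=|A|+\ell$. For an integer $g\ge0$ call $\ell\in\{1,\dots,|B|-|A|\}$ *$g$-allowed for $(A,B)$* if
$$(\ell>g\ \text{ or }\ A=\emptyset)\quad\text{and}\quad(\ell\le|B|-|A|-g\ \text{ or }\ B=[n]).$$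

So a margin of width $g$ is removed at each end, except at the ends of the whole cube. If $|B|-|A|=7$ and $g=2$, the allowed levels are $3,4,5$ when $A\ne\emptyset$, $B\ne[n]$; they are $1,\dots,5$ when $A=\emptyset$, $B\ne[n]$; and $1,\dots,7$ when $A=\emptyset$, $B=[n]$.

**Lemma 1 (stacking).** Let $m\ge1$, $\mathcal F\subseteq2^{[n]}$, and let $X_1\subset Y_1\subseteq X_2\subset Y_2\subseteq\dots\subseteq X_c\subset Y_c\subseteq [n]$ with $c\ge0$ and $r_i=|Y_i|-|X_i|\ge m$. Let $L_i$ be a set of $m$-allowed levels for $(X_i,Y_i)$, and suppose $A:=\sum_i|L_i|\le m$. Then there are a family $\mathcal F'\subseteq2^{[m]}$ on at most $A+1$ levels and an inclusion-preserving injection $\mathcal F'\to\mathcal F$ such that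
$$\bar h_m(\mathcal F')\ \ge\ \mathbf 1[\emptyset\in\mathcal F]+\sum_{i=1}^c\sum_{\ell\in L_i}d_\ell(X_i,Y_i).$$

**Proof.** *Levels and paddings.* List all pairs $(i,\ell)$ with $\ell\in L_i$ lexicographically as $(i_a,\ell_a)$, $a=1,\dots,A$, and put
$$j_a=\max(a,\;m-r_{i_a}+\ell_a),\qquad c_a=\ell_a-j_a=\min(\ell_a-a,\;r_{i_a}-m).$$

*We need $1\le j_1<\dots<j_A\le m$.* Within one block $i$ both terms of the maximum strictly increase. If $Y_i\ne[n]$, then $\ell\le r_i-m$ for every $\ell\in L_i$, because $\ell$ is $m$-allowed. So the second term is at most $0$ and $j_a=a$ in this block. Only the last block can have $Y_i=[n]$, and there $j_a\ge a$. So the order is right across blocks too. Finally $a\le A\le m$ and $\ell_a\le r_{i_a}$ give $j_a\le m$.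

*We need $c_a$ nondecreasing within a block, and $0\le c_a\le r_{i_a}-m$.* Monotonicity holds because $\ell_a-a$ is nondecreasing within a block. The upper bound is clear. For the lower bound we need $\ell_a\ge a$. If $X_{i_a}\ne\emptyset$, then $\ell_a>m\ge a$ because $\ell_a$ is $m$-allowed. If $X_{i_a}=\emptyset$, then $i_a=1$ and $\ell_a$ is the $a$-th smallest element of a set of positive integers. These are the two places where the margin $m$ is used.

*The map.* Let $\pi_i:[r_i]\to Y_i\setminus X_i$ be independent uniformly random bijections. On $\mathcal D=\{T\subseteq[m]:|T|\in\{0,j_1,\dots,j_A\}\}$ define $\varphi(\emptyset)=\emptyset$ and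
$$\varphi(T)=X_i\cup\pi_i\big(T\cup\{m+1,\dots,m+c_a\}\big)\qquad(|T|=j_a,\ i=i_a),$$
which makes sense since $m+c_a\le r_i$. Then $|\varphi(T)|=|X_i|+\ell_a\in(|X_i|,|Y_i|]$, and $\varphi(T)$ is uniform among the sets of this size in $[X_i,Y_i]$. The map is injective: different $a$ (and $\emptyset$) give different sizes, and for fixed $a$ the set $T$ is recovered. It preserves inclusion: within a block because $c_a$ is nondecreasing, between blocks $i<i'$ because $\varphi(T)\subseteq Y_i\subseteq X_{i'}\subseteq\varphi(T')$.

*The family.* Put $\mathcal F'=\{T\in\mathcal D:\varphi(T)\in\mathcal F\}$. It lies on at most $A+1$ levels, and $\varphi$ injects it into $\mathcal F$. Each $T$ of size $j_a$ is in $\mathcal F'$ with probability $d_{\ell_a}(X_{i_a},Y_{i_a})$. By linearity $E\,\bar h_m(\mathcal F')$ equals the right side of the claim. Take an outcome that attains at least the mean. $\square$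

As before, if $\mathcal F$ is $P$-free, then so is $\mathcal F'$.

## 5. The inequality between dimensions, and how the theorems follow from it

**Key Proposition.** Let $k\ge2$, $0<\eta\le1$, $0<\theta\le1$. There are $N\in\mathbb N$ and a nondecreasing $\Phi:\mathbb N\to\mathbb N$, depending only on $k,\eta,\theta$, such that if $|P|=k$ and $m_1\ge\Phi(1)$, $m_{i+1}\ge\Phi(m_i)$ $(1\le i<N)$, $n\ge\Phi(m_N)$, then for some $i\in\{1,\dots,N\}$
$$\lambda_{m_i}^{(\lfloor\theta m_i\rfloor)}(P)\ \ge\ \lambda_n(P)-\eta.$$

We do not get to choose which $m_i$ works, only a list that contains one. That is enough.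

**Proof of Theorem 1 from the Key Proposition.** Use $\theta=1$. Let $\alpha=\liminf\lambda_n(P)$ and $\beta=\limsup\lambda_n(P)$; both are finite by (3). Suppose $\alpha<\beta$ and put $\eta=\min(1,(\beta-\alpha)/3)$. The set $\{m:\lambda_m(P)<\alpha+\eta\}$ is infinite, so we can choose $m_1,\dots,m_N$ from it, growing as required. Then choose $n\ge\Phi(m_N)$ with $\lambda_n(P)>\beta-\eta$. For some $i$,
$$\alpha+\eta>\lambda_{m_i}(P)\ge\lambda_n(P)-\eta>\beta-2\eta,$$
so $\beta-\alpha<3\eta\le\beta-\alpha$, a contradiction. $\blacksquare$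

**Proof of Theorem 2(b) from the Key Proposition.** If $|P|=1$ everything is $0$. Let $|P|\ge2$. Clearly $\lambda_n^{(\lfloor\theta n\rfloor)}\le\lambda_n\to\lambda(P)$. Suppose that for some $\eta\in(0,1]$ there were infinitely many $m$ with $\lambda_m^{(\lfloor\theta m\rfloor)}<\lambda(P)-2\eta$. Choose $m_1,\dots,m_N$ among these, growing as required, and then $n\ge\Phi(m_N)$ with $\lambda_n>\lambda(P)-\eta$. For some $i$ we get $\lambda_{m_i}^{(\lfloor\theta m_i\rfloor)}\ge\lambda_n-\eta>\lambda(P)-2\eta$, a contradiction. For the last statement, apply this with $\theta=1/j$ and choose $n_1<n_2<\cdots$ such that $|\lambda_n^{(\lfloor n/j\rfloor)}-\lambda(P)|\le1/j$ for all $n\ge n_j$. For $n\ge n_1$ let $j(n)=\max\{j:n_j\le n\}$ and $t(n)=\lfloor n/j(n)\rfloor$. Since $j(n)\to\infty$, we have $t(n)=o(n)$ and $\lambda_n^{(t(n))}\to\lambda(P)$. $\blacksquare$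

The rest of the notes proves the Key Proposition, and Section 12 deals with Theorem 2(a). We will find at most $k-1$ stacked intervals that together carry almost all of $\bar h_n(\mathcal F)$, and in each of them at most $\theta m/k$ levels that carry almost all of what the interval sees. Then Lemma 1 applies.

## 6. Margins and random refinements

Fix $n$ and $\mathcal F\subseteq2^{[n]}$ with no chain of $k$ members. For $A\subseteq B$, a *maximal chain from $A$ to $B$* contains one set of each size from $|A|$ to $|B|$. Put
$$h_g(A,B)=\sum_{\ell\ g\text{-allowed for }(A,B)}d_\ell(A,B).$$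
A uniformly random maximal chain from $A$ to $B$ meets each level of $[A,B]$ in a uniformly random set. So $h_g(A,B)$ is the expected number of members of $\mathcal F$ at $g$-allowed levels on it. For $(\emptyset,[n])$ every $\ell\ge1$ is allowed, whatever $g$ is, so
$$h_g(\emptyset,[n])=\bar h_n(\mathcal F)-\mathbf 1[\emptyset\in\mathcal F]. \tag{4}$$

For any chain $A_0\subsetneq A_1\subsetneq\dots\subsetneq A_\nu$:
$$\sum_jh_g(A_{j-1},A_j)\le k-1, \tag{5}$$
$$\text{at most } k-1 \text{ of the numbers } h_g(A_{j-1},A_j)\text{ are nonzero.} \tag{6}$$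
Indeed, the sum in (5) is the expected number of certain members of $\mathcal F$ on a random chain through all $A_j$; since $\ell=0$ is never allowed, no member is counted twice. For (6), each nonzero term gives some $Z\in\mathcal F$ with $A_{j-1}\subsetneq Z\subseteq A_j$, and these $Z$ are distinct and form a chain.

**Definition (refinement).** Let $s\ge1$ be an integer. An *$s$-refinement* of $(A,B)$ is a chain $A=A_0\subset A_1\subset\dots\subset A_\nu=B$ all of whose gaps $|A_j|-|A_{j-1}|$ lie in $[s,2s)$. An *$s$-sequence* is an $s$-refinement of $(\emptyset,[n])$.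

**Definition (random $s$-refinement).** Let $r=|B|-|A|\ge3s$. Choose the offset $o\in\{0,\dots,s-1\}$ uniformly. Put $t_0=0$, $t_l=o+ls$ for $1\le l\le J$, where $J$ is the largest integer with $o+Js\le r-s$, and $t_{J+1}=r$. Independently choose a uniformly random maximal chain from $A$ to $B$, and let $Z_l$ be its member of size $|A|+t_l$.

Here $J\ge1$, since $o+s\le2s-1\le r-s$. The gaps $t_l-t_{l-1}$ are $s+o$ for $l=1$ and $s$ for $2\le l\le J$. The last gap is at least $s$ by the choice of $J$, and less than $2s$ since $o+(J+1)s>r-s$. So $(Z_l)$ is an $s$-refinement. For instance, $s=3$, $r=11$, $o=1$ gives $J=2$, levels $0,4,7,11$ and gaps $4,3,4$.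

The next lemma says that a random refinement loses little, even though each new cut removes margins.

**Lemma 2.** Let $0\le g\le G$ and $r\ge3s$. Call a level $\ell\in(t_{l-1},t_l]$ *$o$-good* if $\ell-t_{l-1}$ is $g$-allowed for $(Z_{l-1},Z_l)$; this depends only on $o$. Then
$$E\Big[\sum_lh_g(Z_{l-1},Z_l)\,\Big|\,o\Big]=\sum_{\ell\ o\text{-good}}d_\ell(A,B). \tag{7}$$
Each $G$-allowed level of $(A,B)$ is $o$-good with probability at least $1-2g/s$ over $o$. Hence $E\sum_lh_g(Z_{l-1},Z_l)\ge(1-2g/s)\,h_G(A,B)$.

**Proof.** For $1\le l\le J$ we have $0<t_l<r$, so $Z_l$ is neither $\emptyset$ nor $[n]$, while $Z_0=A$ and $Z_{J+1}=B$ are fixed. So being $o$-good depends only on $o$.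

Given $o$ and $(Z_l)$, the pieces of the random chain are uniformly random maximal chains from $Z_{l-1}$ to $Z_l$. So $h_g(Z_{l-1},Z_l)$ is the conditional expected number of members of $\mathcal F$ on the chain at the $o$-good levels in $(t_{l-1},t_l]$. Averaging over $(Z_l)$, for each single $l$ the expectation of $h_g(Z_{l-1},Z_l)$ given $o$ is the sum of $d_\ell(A,B)$ over the $o$-good $\ell\in(t_{l-1},t_l]$. Summing over $l$ gives (7).

Let $\ell\in(t_{l-1},t_l]$ be $G$-allowed but not $o$-good. It violates the $g$-margin at $t_{l-1}$ or at $t_l$. It cannot violate the one at $t_0$, since $\ell>G\ge g$ or $A=\emptyset$, nor the one at $t_{J+1}$, for the same reason at the top. So $\ell\in(t_{l'}-g,t_{l'}+g]$ for some $1\le l'\le J$. As $t_{l'}\equiv o\pmod s$, the residue of $\ell-o$ modulo $s$ is one of at most $2g$ residues. For uniform $o$ this has probability at most $2g/s$. The last claim follows by averaging (7) over $o$. $\square$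

## 7. A scale at which refining gains nothing

*This section fixes the constants and finds the scale at which to work.* Given $k,\eta,\theta$, put
$$p=\lceil8k/\eta\rceil,\qquad q=\lceil12k^2p/\theta\rceil,\qquad \gamma=\frac{\eta}{32k^2q}<\frac12.$$
Choose $\varepsilon\in(0,\frac14]$ so small that
$$\varepsilon_2:=6k\sqrt\varepsilon\ \le\ \frac{\gamma^3}{12kq^3},\qquad\text{and put}\quad \varepsilon_1=3k\sqrt\varepsilon=\tfrac12\varepsilon_2,\quad b=\lceil4k/\varepsilon\rceil,\quad N=\lceil k/\varepsilon\rceil .$$
Here $p$ governs the cost of margins of width $m$, $q$ is a number of windows, $\gamma$ is a tolerance, and $1/b$ is the ratio of margin to scale. Note $\varepsilon\le\varepsilon_1$ and $\varepsilon_2\le\gamma$. Define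
$$K(u)=\Big\lceil\frac{2k(q+2)}\theta\,u+\frac{64k}{\varepsilon_2}\,u^3\Big\rceil,\qquad\Phi(x)=K\big((3p+2b)x\big).$$

Let $m_1,\dots,m_N,n$ be as in the Key Proposition. Put $u_1=b$, and let $u_{i+1}$ be the least multiple of $b$ with $u_{i+1}\ge(3p+b)m_i$; then $u_{i+1}\le(3p+2b)m_i$ $(1\le i\le N)$. Since $K$ is nondecreasing, $m_1\ge\Phi(1)\ge K(b)=K(u_1)$ and $m_{i+1}\ge\Phi(m_i)\ge K(u_{i+1})$. Since $K(u)\ge3u$, also $n\ge\Phi(m_N)\ge K(u_{N+1})\ge3u_{N+1}$. The $u_i$ increase, because $u_{i+1}\ge m_i\ge K(u_i)\ge u_i$. In short,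
$$m_i\ge K(u_i),\qquad u_{i+1}\ge(3p+b)m_i\quad(1\le i\le N),\qquad n\ge3u_{N+1}. \tag{8}$$

Let $\mathcal F\subseteq2^{[n]}$ be $P$-free with $\bar h_n(\mathcal F)=\lambda_n(P)$; by (3) it has no chain of $k$ members. For $u\in\{u_1,\dots,u_{N+1}\}$ let $W_u$ be the maximum of $\sum_jh_{u/b}(A_{j-1},A_j)$ over all $u$-sequences. By Lemma 2 for $(\emptyset,[n])$ with $s=u$ and both margins $u/b$, together with (4) and (5),
$$\Big(1-\frac2b\Big)\big(\lambda_n(P)-\mathbf 1[\emptyset\in\mathcal F]\big)\ \le\ W_u\ \le\ k-1. \tag{9}$$
The best sequence at a small scale may beat the best one at a large scale, but only by a bounded total amount: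
$$\sum_{i=1}^N(W_{u_i}-W_{u_{i+1}})=W_{u_1}-W_{u_{N+1}}\le k-1<N\varepsilon .$$
So some $i$ has $W_{u_i}\le W_{u_{i+1}}+\varepsilon$. Fix this $i$ and write
$$s=u_i,\quad g=s/b,\quad R=u_{i+1},\quad G=R/b,\quad m=m_i,\quad S=pm.$$
By (8), and since $p\ge16$,
$$W_s\le W_R+\varepsilon,\qquad g\le s\le m\le G,\qquad S\ge3s,\quad R\ge3S,\quad n\ge3R. \tag{10}$$

The example to have in mind is a family whose members are the sets on some level that contain a fixed element $x$. In an interval $[A,B]$ with $x\in B\setminus A$ the density on that level is below $1$. A clever refinement can put $x$ early into the chain and push it to $1$. Such a gain from refining is what $W_s\le W_R+\varepsilon$ excludes, up to $\varepsilon$.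

## 8. An $S$-sequence in which every block is nearly optimal

*The purpose is to cut $[n]$ into blocks of gap about $S$ such that (i) almost no weight is lost even with margins $m$, and (ii) in every single block a random $s$-refinement is almost as good as the best one.*

Let $\mathcal A$ be an $R$-sequence attaining $W_R$. Apply the random $S$-refinement to every gap of $\mathcal A$ (the gaps are at least $R\ge3S$). This gives a random $S$-sequence $\emptyset=C_0\subset C_1\subset\dots=[n]$. For each block $(C_{i-1},C_i)$ let $M_i$ be the maximum of $\sum h_g$ over its $s$-refinements, and let $f_i$ be the expectation of $\sum h_g$ over its random $s$-refinement (its gap is at least $S\ge3s$). Then $f_i\le M_i$.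

* Concatenated $s$-refinements form an $s$-sequence, so $\sum_iM_i\le W_s\le W_R+\varepsilon$ for every outcome.
* Use Lemma 2 twice: inside the blocks with both margins $g$, then for the gaps of $\mathcal A$ with margins $g\le G$. Since $g/S\le g/s=1/b$,
$$E\sum_if_i\ \ge\ \Big(1-\frac2b\Big)E\sum_ih_g(C_{i-1},C_i)\ \ge\ \Big(1-\frac2b\Big)^2W_R\ \ge\ W_R-\frac{4k}b\ \ge\ W_R-\varepsilon .$$
* Use Lemma 2 for the gaps of $\mathcal A$ with inner margin $m\le G$:
$$E\sum_ih_m(C_{i-1},C_i)\ \ge\ \Big(1-\frac{2m}S\Big)W_R\ \ge\ W_R-\frac{2k}p .$$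

The first two give $E\sum_i(M_i-f_i)\le2\varepsilon$. Hence
$$E\Big[\sum_ih_m(C_{i-1},C_i)-\varepsilon^{-1/2}\sum_i(M_i-f_i)\Big]\ \ge\ W_R-\frac{2k}p-2\sqrt\varepsilon .$$
Fix an outcome attaining at least this. Since $M_i\ge f_i$,
$$\sum_ih_m(C_{i-1},C_i)\ \ge\ W_R-\frac{2k}p-2\sqrt\varepsilon. \tag{11}$$
Since $\sum_ih_m\le k-1$ and $W_R\ge0$, also $\varepsilon^{-1/2}\sum_i(M_i-f_i)\le k-1+\frac{2k}p+2\sqrt\varepsilon\le3k$ (note $2k/p\le\frac14$ and $2\sqrt\varepsilon\le1$). So
$$M_i-f_i\ \le\ 3k\sqrt\varepsilon=\varepsilon_1\qquad\text{for every } i. \tag{12}$$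

## 9. The potential of a block and its concentration

**Lemma 3.** For each block $(X,Y)=(C_{i-1},C_i)$ there is a set $L$ of $m$-allowed levels of $(X,Y)$ with
$$|L|\le\frac{\theta m}k\qquad\text{and}\qquad\sum_{\ell\in L}d_\ell(X,Y)\ \ge\ h_m(X,Y)-8kq\gamma .$$

The proof fills this section and the next. Let $r=|Y|-|X|\in[S,2S)$, $M=M_i$, $f=f_i$.

**Step 1: fix an offset.** *This makes the levels $t_l$ deterministic.* For an offset $o$ let $f^{(o)}\le M$ be the conditional mean of $\sum h_g$ in the random $s$-refinement of $(X,Y)$. Let $\mathrm{lost}_o$ be the sum of $d_\ell(X,Y)$ over the $m$-allowed levels that are not $o$-good (with margin $g$). Over uniform $o$, the nonnegative quantity $M-f^{(o)}$ has mean $M-f\le\varepsilon_1$. By Lemma 2, as $g\le m$, the mean of $\mathrm{lost}_o$ is at most $\frac2bh_m(X,Y)\le2k/b\le\varepsilon\le\varepsilon_1$. A nonnegative variable with mean at most $\varepsilon_1>0$ exceeds $2\varepsilon_1=\varepsilon_2$ with probability strictly less than $\frac12$. So some $o$ has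
$$M-f^{(o)}\le\varepsilon_2,\qquad\mathrm{lost}_o\le\varepsilon_2. \tag{13}$$
Fix it. Let $t_0,\dots,t_{J+1}$ be the levels and $Z_0=X,Z_1,\dots,Z_{J+1}=Y$ the random chain members. From $r-2s<t_J\le r-s$ and $0\le o<s$ we get $r/s-3<J\le r/s$. By (8), $m\ge2k(q+2)s/\theta\ge4(q+2)s$, so $r/s\ge S/s\ge4(q+2)$. Hence
$$J\ge\max(4,q),\qquad J\ge\frac{r}{2s}\ge\frac S{2s},\qquad \lceil r/s\rceil\le J+4\le2J. \tag{14}$$

**Step 2: the potential and its defects.** *This measures how much weight can be collected below a given set, and turns near-optimality into a statement about small increments.* For $X\subseteq A\subseteq Y$ with $|A|=|X|+t_l$, $1\le l\le J$, let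
$$\Psi(A)=\max\sum_{j=1}^lh_g(A_{j-1},A_j)\quad\text{over chains } X=A_0\subset\dots\subset A_l=A,\ |A_j|=|X|+t_j .$$
By (5), $0\le\Psi\le k-1$. Extending chains gives two facts. First, $\Psi(A)\le\Psi(B)$ whenever $A\subseteq B$ are at levels $t_l\le t_{l'}$. Second, for $A\subset B$ at levels $t_l,t_{l+1}$ with $1\le l\le J-1$, the *defect*
$$e(A,B):=\Psi(B)-\Psi(A)-h_g(A,B)$$
is nonnegative.

If $|A|=|X|+t_J$, then $\Psi(A)+h_g(A,Y)\le M$, because the chains in question, extended by $Y$, are $s$-refinements of $(X,Y)$. So $E\,\Psi(Z_J)\le M-E\,h_g(Z_J,Y)$. By (13), $E\sum_{l=1}^{J+1}h_g(Z_{l-1},Z_l)=f^{(o)}\ge M-\varepsilon_2$. Moreover $\Psi(Z_1)=h_g(X,Z_1)$. Telescoping,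
$$E\sum_{l=1}^{J-1}e(Z_l,Z_{l+1})=E\Big[\Psi(Z_J)-\sum_{l=1}^Jh_g(Z_{l-1},Z_l)\Big]\le M-f^{(o)}\le\varepsilon_2. \tag{15}$$

*Two examples.* If the members of $\mathcal F$ in $[X,Y]$ form one full level, $o$-good and lying in $(t_{j-1},t_j]$, then $\Psi=0$ at levels below $t_j$, $\Psi=1$ from $t_j$ on, and all defects vanish. Now let the members be the sets on an $o$-good level $v\in(t_{j-1},t_j]$, $2\le j\le J$, that contain a fixed $x\in Y\setminus X$. For $A$ at a level $t_l\ge t_j$ we have $\Psi(A)=1$ if $x\in A$ (put $x$ into $A_{j-1}$), and $\Psi(A)=0$ otherwise. So $\Psi(Z_l)$ is $1$ with probability $t_l/r$ and is not concentrated. But here $M=1$ while $f^{(o)}=v/r$, so (13) fails unless $v/r\ge1-\varepsilon_2$. Small defects should force $\Psi(Z_l)$, averaged over many $l$, to be almost deterministic. This is the next claim.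

**Step 3: the Efron–Stein inequality.** *This is the tool for the variance.* For independent $V_1,\dots,V_\nu$ and bounded $\Theta=\Theta(V_1,\dots,V_\nu)$,
$$\operatorname{Var}\Theta\le\tfrac12\sum_iE(\Theta-\Theta^{(i)})^2, \tag{16}$$
where in $\Theta^{(i)}$ the variable $V_i$ is replaced by an independent copy. To prove it, let $E_i$ denote averaging over $V_i$ only. By independence $E[E_i\Theta\,|\,V_1,\dots,V_i]=E[\Theta\,|\,V_1,\dots,V_{i-1}]$, so the martingale differences are
$$E[\Theta|V_1,\dots,V_i]-E[\Theta|V_1,\dots,V_{i-1}]=E[\Theta-E_i\Theta\,|\,V_1,\dots,V_i].$$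
They are orthogonal and sum to $\Theta-E\Theta$. By Jensen's inequality $\operatorname{Var}\Theta\le\sum_iE(\Theta-E_i\Theta)^2$. Given the other variables, $\Theta$ and $\Theta^{(i)}$ are i.i.d., and $\operatorname{Var}\xi=\frac12E(\xi-\xi')^2$ for i.i.d. $\xi,\xi'$. So the $i$-th term is $\frac12E(\Theta-\Theta^{(i)})^2$.

**Step 4: changing the order on $s$ elements.** *This bounds how much a sum of potentials reacts to a local change of the random chain.* Let $I\subseteq\{1,\dots,J\}$ and $\Theta=\sum_{l\in I}\Psi(Z_l)$. Generate the chain by ordering $Y\setminus X$ according to independent uniform $[0,1]$ times $U_x$ (ties have probability $0$). Let $Y_0\subseteq Y\setminus X$ with $|Y_0|=s$. Change the times $U_x$ arbitrarily, but only for $x\in Y_0$, and let $Z'_l,\Theta'$ be the new values. For $1\le l\le J$ let $D_l$ be $X$ together with the first $t_l$ elements of $(Y\setminus X)\setminus Y_0$ in the order. This makes sense since $t_J\le r-s$, and $D_l$ is the same before and after the change.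

Let $2\le l\le J-1$. The first $t_l$ elements of $Y\setminus X$ include at least $t_l-s=t_{l-1}$ and at most $t_l$ elements outside $Y_0$. So $Z_l$ and $Z'_l$ both contain $D_{l-1}$ and are contained in $D_l\cup Y_0$, which is at level $t_l+s=t_{l+1}$. By monotonicity of $\Psi$,
$$|\Psi(Z_l)-\Psi(Z'_l)|\le\Psi(D_l\cup Y_0)-\Psi(D_{l-1})=h_g(D_l,D_l\cup Y_0)+e(D_l,D_l\cup Y_0)+\Psi(D_l)-\Psi(D_{l-1}). \tag{17}$$
Monotonicity alone would not do: the increments $\Psi(D_l\cup Y_0)-\Psi(D_l)$ belong to different pairs that do not form one chain, so they do not telescope. Splitting them into $h_g$ and defects helps, since we can sum over $l$ as follows.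

* *The $h$-terms:* $\sum_{l=2}^{J-1}h_g(D_l,D_l\cup Y_0)\le s(k-1)$. Use one common uniformly random order of $Y_0$ for all $l$. Then $h_g(D_l,D_l\cup Y_0)$ is at most the expected number of nonempty initial segments $Y'$ of this order with $D_l\cup Y'\in\mathcal F$. For each of the $s$ nonempty initial segments $Y'$, the sets $D_l\cup Y'$, $2\le l\le J-1$, form a chain of distinct sets, so at most $k-1$ of them are in $\mathcal F$.
* *The differences* $\Psi(D_l)-\Psi(D_{l-1})$ telescope to at most $k-1$.
* *The defects* stay; put $\mathcal E(Y_0):=\sum_{l=2}^{J-1}e(D_l,D_l\cup Y_0)$.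

The terms $l=1$ and $l=J$ are at most $k-1$ each. Altogether
$$|\Theta-\Theta'|\le(s+3)(k-1)+\mathcal E(Y_0)\le4ks+\mathcal E(Y_0),\qquad|\Theta-\Theta'|\le Jk .$$
If $0\le a\le x+y$ and $a\le M'$ with $x,y\ge0$, then $a^2\le2x^2+2M'y$: for $y\le M'$ use $(x+y)^2\le2x^2+2y^2$, and for $y>M'$ use $a^2\le M'^2$. So
$$(\Theta-\Theta')^2\le32k^2s^2+2Jk\,\mathcal E(Y_0). \tag{18}$$

**Step 5: the variance estimate.** *This shows that $\Theta/J$ is almost constant.* The claim is
$$\operatorname{Var}\Theta\le32k^2s^2J+2k\varepsilon_2J^2. \tag{19}$$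
Partition $Y\setminus X$ into $\lceil r/s\rceil$ groups of size at most $s$, each contained in a chosen $s$-set. Apply (16) with $V_i$ the vector of times of the $i$-th group, and bound each term by (18), with $Y_0$ the chosen $s$-set. This works for every choice of partition and $s$-sets, and the left side does not depend on it. So we may average the bound over a uniformly random permutation of $Y\setminus X$, independent of the times, applied to the partition and the $s$-sets. Then each $s$-set becomes a uniformly random $Y_0$ independent of the times. For such $Y_0$ and $2\le l\le J-1$, the pair $(D_l,D_l\cup Y_0)$ is a uniformly random nested pair at levels $t_l,t_{l+1}$, so it has the law of $(Z_l,Z_{l+1})$. By (15), $E\,\mathcal E(Y_0)\le\varepsilon_2$. The averaging is needed: for a fixed $Y_0$ the defects could be large. With $\lceil r/s\rceil\le2J$ we get $\operatorname{Var}\Theta\le\frac12\cdot2J\,(32k^2s^2+2Jk\varepsilon_2)$, which is (19).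

## 10. Few windows carry the weight

**Step 6: window averages.** *This turns (19) into a deterministic profile.* Let $w=\lfloor J/q\rfloor\ge J/(2q)$. For $1\le j\le q$ let
$$I_j=\{(j-1)w+1,\dots,jw\},\qquad T_j=\frac1w\sum_{l\in I_j}\Psi(Z_l),\qquad\tau_j=E\,T_j .$$
By (19), $J\ge S/(2s)$, and $S\ge m\ge64ks^3/\varepsilon_2$,
$$\operatorname{Var}T_j\le4q^2\Big(\frac{32k^2s^2}J+2k\varepsilon_2\Big)\le4q^2\Big(\frac{64k^2s^3}S+2k\varepsilon_2\Big)\le12q^2k\varepsilon_2 .$$
Let $\mathcal G$ be the event that $|T_j-\tau_j|\le\gamma$ for all $j$, and $\mathcal H$ the event that $\sum_{l=1}^{J-1}e(Z_l,Z_{l+1})\le\gamma$. By Chebyshev's inequality $\Pr(\mathcal G^c)\le12q^3k\varepsilon_2/\gamma^2\le\gamma$. By (15) and Markov's inequality $\Pr(\mathcal H^c)\le\varepsilon_2/\gamma\le\gamma$. As $2\gamma<1$, $\Pr(\mathcal G\cap\mathcal H)>0$.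

For $2\le j\le q-1$ call $j$ *heavy* if $\tau_{j+1}-\tau_{j-1}>4\gamma$, and *light* otherwise. Whether $j$ is heavy does not depend on the random chain. Recall that $\Psi(Z_l)$ is nondecreasing in $l$.

**Step 7: there are at most $3(k-1)$ heavy $j$.** *A jump of the profile must be visible on one single chain, and a chain has few members of $\mathcal F$.* Fix an outcome in $\mathcal G\cap\mathcal H$. If $j$ is heavy, then
$$2\gamma<T_{j+1}-T_{j-1}\le\Psi(Z_{(j+1)w})-\Psi(Z_{(j-2)w+1})=\sum_{l=(j-2)w+1}^{(j+1)w-1}\big(h_g(Z_l,Z_{l+1})+e(Z_l,Z_{l+1})\big).$$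
The defects sum to at most $\gamma$, so some $h_g(Z_l,Z_{l+1})>0$ with $l$ in this range. For heavy $j$'s in the same class modulo $3$ these ranges are disjoint. By (6), each class contains at most $k-1$ heavy $j$.

**Step 8: light windows carry little.** *This allows us to discard them.* Let $j$ be light, and let $\Delta_j$ be the sum of $d_\ell(X,Y)$ over the $o$-good levels $\ell\in(t_{(j-1)w},t_{jw}]$. By (7), read interval by interval, and since defects are nonnegative and $(j-1)w\ge1$,
$$\Delta_j=E\sum_{l=(j-1)w+1}^{jw}h_g(Z_{l-1},Z_l)\le E\big[\Psi(Z_{jw})-\Psi(Z_{(j-1)w})\big].$$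
By monotonicity $\Psi(Z_{jw})\le T_{j+1}$ and $\Psi(Z_{(j-1)w})\ge T_{j-1}$. So on $\mathcal G$ the difference is at most $T_{j+1}-T_{j-1}\le4\gamma+2\gamma=6\gamma$, and always it is at most $k$. Since $\Pr(\mathcal G^c)\le\gamma$, we get $\Delta_j\le6\gamma+k\gamma\le7k\gamma$.

**Step 9: the set $L$.** *This collects what is left and counts it.* Let $L$ be the set of $m$-allowed levels of $(X,Y)$ that lie in no interval $(t_{(j-1)w},t_{jw}]$ with $j$ light. An $m$-allowed level outside $L$ is either not $o$-good or counted in some $\Delta_j$. By (13),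
$$\sum_{\ell\in L}d_\ell(X,Y)\ge h_m(X,Y)-\mathrm{lost}_o-\sum_{j\text{ light}}\Delta_j\ge h_m(X,Y)-\varepsilon_2-7kq\gamma\ge h_m(X,Y)-8kq\gamma .$$
The levels of $L$ lie in the following places:

* at most $3(k-1)$ heavy windows, with $ws$ levels each;
* window $q$, with $ws$ levels;
* window $1$, that is $(0,t_w]$ with $t_w<(w+1)s$;
* the rest $(t_{qw},r]$, with fewer than $(q-1)s+2s$ levels, since $J-qw\le q-1$ and $r-t_J<2s$.

Together $|L|\le3kws+(q+2)s$. Now $ws\le Js/q\le r/q<2S/q=2pm/q$, while $q\ge12k^2p/\theta$ and $m\ge2k(q+2)s/\theta$. So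
$$|L|\le\frac{6kpm}q+(q+2)s\le\frac{\theta m}{2k}+\frac{\theta m}{2k}=\frac{\theta m}k .$$
This proves Lemma 3. $\square$

## 11. Assembling the small family

*We feed the blocks into Lemma 1 and add up the losses.* Let $(X_1,Y_1),\dots,(X_c,Y_c)$ be, in increasing order, the blocks of Section 8 with $h_m>0$. By (6), $c\le k-1$. Their gaps are at least $S\ge m$. Let $L_i$ be the sets from Lemma 3 and $A=\sum_i|L_i|$. Then $A\le(k-1)\theta m/k$, so $A\le m$. By (8), $\theta m\ge2k(q+2)s\ge k$, so $A+1\le\theta m-\theta m/k+1\le\theta m$.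

Lemma 1 gives $\mathcal F'\subseteq2^{[m]}$ on at most $A+1\le\lfloor\theta m\rfloor$ levels, with an inclusion-preserving injection into $\mathcal F$. Hence $\mathcal F'$ is $P$-free. By Lemma 3 with $c\le k-1$, then (11), then (9) for $u=R$,
$$\begin{aligned}
\bar h_m(\mathcal F')&\ge\mathbf 1[\emptyset\in\mathcal F]+\sum_{i=1}^c\sum_{\ell\in L_i}d_\ell(X_i,Y_i)\\
&\ge\mathbf 1[\emptyset\in\mathcal F]+W_R-\frac{2k}p-2\sqrt\varepsilon-8k^2q\gamma\\
&\ge\lambda_n(P)-\frac{2k}b-\frac{2k}p-2\sqrt\varepsilon-8k^2q\gamma .
\end{aligned}$$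
Each of the four losses is at most $\eta/4$: $2k/p\le\eta/4$ and $8k^2q\gamma=\eta/4$ by the choice of $p$ and $\gamma$, then $2\sqrt\varepsilon\le\varepsilon_2\le\gamma\le\eta/4$, and $2k/b\le\varepsilon/2\le2\sqrt\varepsilon\le\eta/4$. So $\lambda_m^{(\lfloor\theta m\rfloor)}(P)\ge\lambda_n(P)-\eta$ with $m=m_i$. This proves the Key Proposition, and with it Theorem 1 and Theorem 2(b). $\blacksquare$

## 12. Collections of posets, and what is not claimed

**Proof of Theorem 2(a).** Let $k=\min_{P\in\mathcal P}|P|$. If $k=1$, only the empty family is $\mathcal P$-free and the maximum is $0$ for all $n$. Let $k\ge2$. The proof of the Key Proposition used only two facts about $\mathcal F$. First, it has no chain of $k$ members; a $\mathcal P$-free family satisfies this because it is free of some $P\in\mathcal P$ with $|P|=k$. Second, freeness passes to any $\mathcal F'$ with an inclusion-preserving injection into $\mathcal F$; this holds for each $P\in\mathcal P$ separately. So the Key Proposition holds for $\mathcal P$ with the same $N$ and $\Phi$, and the deduction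 of Theorem 1 in Section 5 applies word for word. $\blacksquare$

**Remark (scope).** We do not claim that $\sup_t\mu_t(P)=\lambda(P)$, that is, that boundedly many levels suffice; what is proved is that $o(n)$ levels suffice. The proof is for weak containment. The embedding of Lemma 1 makes all sets of a lower block comparable to all sets of a higher block, whether or not their preimages are comparable. So it does not apply to induced containment.
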